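\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\title{Invariant spreads of irreducible modules\\ for finite groups of Lie type}

\begin{abstract}
Let $G$ be a quasisimple group of type $A_\ell$, $D_\ell$, $E_6$, $E_7$ or $E_8$ over $GF(q)$. We prove that if an irreducible $GF(q)G$-module has a $G$-invariant spread, that is, a $G$-invariant partition of its nonzero vectors by subspaces of half the dimension, then $G\cong SL_2(q)$. The proof reduces the problem to $SL_3(q)$. There a root subgroup and a maximal torus would each fix at least three members of the spread. This forces the elements of their group algebras to have even rank and the nonzero eigenspaces of a torus element to have equal dimension, which leads to a contradiction. A consequence for other types of groups is included.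
\end{abstract}

\section{The question and the answer}

Let $k$ be a finite field and $V$ a vector space over $k$ of dimension $2n\ge 2$. A \emph{spread} of $V$ is a set $\mathcal S$ of $n$-dimensional $k$-subspaces, called \emph{components}, such that any two distinct components meet in $0$ and every nonzero vector lies in a component. A spread determines a translation plane: take the vectors as points and the cosets of the components as lines. Two points $u\ne v$ lie on the unique line $u+W$, where $W$ is the component containing $v-u$. Two lines that are not parallel meet in one point, because $V=W\oplus W'$ for distinct components $W,W'$. The kernel of this plane contains $k$. If a group $G$ acts linearly on $V$ and permutes the components, then $G$ acts on the plane by collineations fixing the origin. We say that a $kG$-module $V$ \emph{supports a spread} if it has a $G$-invariant spread, i.e.\ $gW\in\mathcal S$ for all $g\in G$, $W\in\mathcal S$.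

Which irreducible linear groups preserve a spread? We consider groups of Lie type acting in their own characteristic. Throughout, $p$ is a prime and $q=p^d$. A group $G$ is \emph{quasisimple} if $G=G'$ and $G/Z(G)$ is simple. The groups in question are the quasisimple groups of Lie type
\[
A_\ell\ (\ell\ge1),\qquad D_\ell\ (\ell\ge4),\qquad E_6,\quad E_7,\quad E_8
\]
over $GF(q)$, where $A_\ell(q)=SL_{\ell+1}(q)$ and $D_\ell(q)=O^+_{2\ell}(q)'$. More generally, we let $G$ be the universal Chevalley group of the given type modulo a central subgroup, except that type $A_1$ means $SL_2(q)$ itself. Quasisimplicity excludes $SL_2(2)$ and $SL_2(3)$.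

The simplest example is $SL_2(q)$ on $V=GF(q)^2$: the $q+1$ lines form an invariant spread. For $SL_3(q)$ the natural module has odd dimension, but there are many irreducible modules of even dimension, for instance the symmetric square of the natural module when $p$ is odd. What distinguishes the two cases? In $SL_2(q)$ acting on $GF(q)^2$, a nontrivial unipotent element fixes exactly one component. We shall see that in $SL_3(q)$ a root subgroup would always fix at least $q+1$ components, and a subgroup that fixes three components is subject to severe restrictions. So one is led to guess that only $SL_2(q)$ survives. This was posed as a conjecture in \cite{Vedder}; the case $p=2$ is known. We prove it for all $p$, without using the known case $p=2$.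

\begin{theorem}\label{thm:main}
Let $G$ be quasisimple of type $A_\ell$, $D_\ell$, $E_6$, $E_7$ or $E_8$ over $GF(q)$, and let $V$ be an irreducible $GF(q)G$-module supporting a spread. Then $G\cong SL_2(q)$. The same holds, more generally, for absolutely irreducible $kG$-modules over any finite field $k$ of characteristic $p$. Conversely, every quasisimple $SL_2(q)$ has an irreducible $GF(q)$-module supporting a spread.
\end{theorem}

Irreducibility cannot be dropped: if $G$ acts trivially on $k^2$, every spread is invariant. The heart of the matter is the following case.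

\begin{theorem}\label{thm:sl3}
Let $k$ be a finite field of characteristic $p$ and $V$ an absolutely irreducible $kSL_3(q)$-module. Then $V$ has no $SL_3(q)$-invariant spread of $k$-subspaces.
\end{theorem}

The reduction to $SL_3$ works for other types of groups too and gives Theorem~\ref{thm:other} in the last section.

\medskip
\noindent\textbf{Plan of the proof.} Section~\ref{sec:three} contains the one general principle: what happens when a subgroup fixes three components. Section~\ref{sec:example} applies it by hand to a $6$-dimensional module of $SL_3(q)$; the two tests used later for odd $p$ are already visible there. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to $SL_3(q)$: a suitable unipotent radical fixes three components, and its space of fixed vectors inherits a spread. In Section~\ref{sec:rank} a root subgroup of $SL_3(q)$ is used to show that all base-$p$ digits $(a_i,b_i)$ of the highest weight of $V$ are large, in the sense that $a_i+b_i\ge p-1$. For odd $p$ (Section~\ref{sec:odd}) an involution in the torus shows that they cannot all be large. For $p=2$ there is no such involution;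 Section~\ref{sec:two} uses traces instead, with separate arguments for $q=4$ and $q=2$.

\section{Subgroups that fix three components}\label{sec:three}

Let $K$ be an algebraic closure of $GF(p)$, let $k\subset K$ be finite with $\kappa=|k|$, and put $V_K=V\otimes_kK$. Let $G$ be a finite group and $V$ a $kG$-module with an invariant spread $\mathcal S$. A subgroup $Y\le G$ \emph{fixes} a component $W$ if $yW=W$ for all $y\in Y$. We shall often use:
\begin{equation}\label{eq:eigen}
\text{if } Y \text{ maps the line } kv\ne 0 \text{ to itself, then } Y \text{ fixes the component containing } v,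
\end{equation}
for if $v\in W$ then $yW$ and $W$ both contain $yv\ne0$ and hence are equal. A spread of a space of dimension $2m$ over $k$ has $(\kappa^{2m}-1)/(\kappa^m-1)=\kappa^m+1$ members.

\begin{lemma}\label{lem:three}
Suppose that $Y\le G$ fixes at least three components.
\begin{enumerate}
\item[(a)] All $Y$-fixed components are isomorphic as $kY$-modules, and $V\cong W\oplus W$ as a $kY$-module for each $Y$-fixed component $W$.
\item[(b)] Every element of $K[Y]$ has even rank on $V_K$. If $h\in Y$ has order prime to $p$, each eigenvalue of $h$ on $V_K$ has even multiplicity. If $p=2$, every $h\in Y$ has trace $0$ on $V_K$.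
\item[(c)] Let $\chi:Y\to k^{\times}$ be a homomorphism such that $V_\chi=\{v\in V: yv=\chi(y)v\ \text{for all } y\in Y\}$ is nonzero. Then $W\mapsto W\cap V_\chi$ is a bijection from the set of $Y$-fixed components to a spread of $V_\chi$. In particular $Y$ fixes exactly $\kappa^{\frac12\dim V_\chi}+1$ components, so all nonzero spaces $V_\chi$ have the same dimension.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $W_1,W_2,W_3$ be distinct $Y$-fixed components. Any two of them are complements of each other, so $W_2\cong V/W_1\cong W_3$ and likewise $W_1\cong V/W_3\cong W_2$. Any two $Y$-fixed components occur in such a triple, and $V=W_1\oplus W_2$.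

(b) By (a), $V_K\cong W_K\oplus W_K$ as a $K[Y]$-module. So ranks, eigenvalue multiplicities and traces on $V_K$ are twice those on $W_K$.

(c) Let $W\ne W'$ be $Y$-fixed. Since $V=W\oplus W'$ with both summands $Y$-invariant, $V_\chi=(W\cap V_\chi)\oplus(W'\cap V_\chi)$, and by (a) the two summands have equal dimension. Thus $\dim(W\cap V_\chi)=\frac12\dim V_\chi>0$ for every $Y$-fixed $W$. These intersections pairwise meet in $0$, so they are distinct. By \eqref{eq:eigen}, each nonzero $v\in V_\chi$ lies in a $Y$-fixed component. So they form a spread of $V_\chi$, and the count follows.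
\end{proof}

\section{A worked example}\label{sec:example}

Let $q$ be odd, $G=SL_3(q)$, $E=GF(q)^3$ with basis $e_1,e_2,e_3$, and $V=S^2E$, of dimension $6$. Write $x_\alpha(t),x_\beta(t),x_\gamma(t)$ for the unipotent matrices with
\[
x_\alpha(t):e_2\mapsto e_2+te_1,\qquad x_\beta(t):e_3\mapsto e_3+te_2,\qquad x_\gamma(t):e_3\mapsto e_3+te_1,
\]
the other basis vectors being fixed, and $X_\alpha,X_\beta,X_\gamma$ for the corresponding subgroups. They generate the group $U$ of upper unitriangular matrices. Let $B$ be the group of all upper triangular matrices in $G$.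

\emph{The $U$-fixed line.} Write $f=Ae_3^2+e_3L+Q\in V$ with $A$ a scalar and $L,Q$ forms in $e_1,e_2$. If $f$ is fixed by $X_\gamma$, then $A(2te_1e_3+t^2e_1^2)+te_1L=0$ for all $t$, so $A=0$ and $L=0$. If the form $Q$ is also fixed by $X_\alpha$, it is a multiple of $e_1^2$ by the same computation. So $e_1^2$ spans the space of $U$-fixed vectors. Every nonzero submodule contains a nonzero $U$-fixed vector, as $U$ is a $p$-group. Hence it contains $e_1^2$, then all squares $v^2$ with $v\in E$, since $G$ is transitive on the nonzero vectors of $E$, and then all $uv=\frac12\bigl((u+v)^2-u^2-v^2\bigr)$. So $V$ is irreducible. The same argument works after extension of scalars, so $V$ is absolutely irreducible.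

\emph{Three fixed components.} Suppose $\mathcal S$ is an invariant spread, and let $W_0$ be the component containing $e_1^2$. By \eqref{eq:eigen}, $B$ fixes $W_0$. The two block upper triangular groups $P_\alpha,P_\beta$ (block sizes $2,1$ and $1,2$) generate $G$, and $W_0$ is not $G$-invariant, so one of them, say $P$, does not fix $W_0$. Now $P$ acts on the cosets of $B$ as on the $q+1$ points of a projective line, $2$-transitively, so $B$ is maximal in $P$ and the $P$-orbit of $W_0$ has $q+1$ members. The unipotent radical of $P$ is normal in $P$ and lies in $B$, so it fixes all $q+1$ members of the orbit. It contains $X_\gamma$, whichever of the two groups $P$ is. Thus $X_\gamma$ fixes at least three components.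

\emph{The rank test.} Since $q\ge3$, the functions $1,t,t^2$ on $GF(q)$ are linearly independent, so there are $c_t$ with $\sum_tc_tt^j=\delta_{j2}$ for $j=0,1,2$. (For $q=3$ take all $c_t=-1$.) The element $\nu=\sum_tc_tx_\gamma(t)$ extracts the coefficient of $t^2$ from $x_\gamma(t)$. As
\[
x_\gamma(t)\,e_3^2=e_3^2+2t\,e_1e_3+t^2e_1^2
\]
and $x_\gamma(t)$ applied to the other five monomials has degree at most $1$ in $t$, $\nu$ maps $e_3^2$ to $e_1^2$ and kills the other monomials. So $\nu$ has rank $1$, contradicting Lemma~\ref{lem:three}(b).

\emph{The torus test.} Here is a second contradiction. The diagonal group also fixes three components (Lemma~\ref{lem:fix} below). So by Lemma~\ref{lem:three}(c) the two eigenspaces of $\tau=\mathrm{diag}(-1,-1,1)$ must have equal dimension. But $\tau$ has the eigenvalue $1$ on $e_1^2,e_1e_2,e_2^2,e_3^2$ and $-1$ on $e_1e_3,e_2e_3$.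

\smallskip
In general $x_\gamma(t)$ is a polynomial in $t$ whose degree grows with the highest weight, and its leading coefficient can be extracted in this way only if the degree is at most $q-1$: on $GF(q)$ the functions $t^q$ and $t$ coincide. The rank test therefore excludes small highest weights. The torus test will exclude the large ones that remain when $p$ is odd.

\section{Reduction to \texorpdfstring{$SL_3$}{SL3}}\label{sec:reduction}

\subsection*{Notation and standard facts}
Let $G$ be as in Theorem~\ref{thm:main}. Let $B=UT$ be a Borel subgroup with $U$ a Sylow $p$-subgroup, $U^-$ the opposite of $U$, $N$ the monomial group, $\mathcal W=N/T$ the Weyl group, and $\Pi$ the set of simple roots, with root subgroups $X_{\pm\delta}$, $\delta\in\Pi$. The subgroups containing $B$ are the parabolic subgroups $P_J$, $J\subseteq\Pi$. They satisfy $P_I\cap P_J=P_{I\cap J}$, and $P_{\{\delta\}}=B\cup Bs_\delta B$ contains $B=P_\emptyset$ with index $1+|X_\delta|$. Put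
\[
Q_J=O_p(P_J),\qquad L_J=\langle T,X_{\pm\delta}:\delta\in J\rangle,\qquad G_J=\langle X_{\pm\delta}:\delta\in J\rangle,
\]
so that $P_J=Q_JL_J$, and let $Q_J^-$ be the opposite of $Q_J$. With $U_J^{\pm}=U^{\pm}\cap L_J$ we have $U=Q_JU_J$ and $U^-=Q_J^-U_J^-$ (where $U=U^+$, $U_J=U_J^+$), and $G_J\le L_J$ normalizes $Q_J$ and $Q_J^-$. Moreover $U_J^{\pm}\le G_J$: these groups are products of root subgroups, each conjugate to some $X_{\pm\delta}$, $\delta\in J$, by an element of $N\cap G_J$.

If a $p$-group $Y$ acts linearly on a nonzero finite-dimensional space $M$ in characteristic $p$, then $C_M(Y)$, the space of fixed vectors, is nonzero and $[M,Y]$, the span of all $ym-m$, is not $M$.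

\begin{itemize}
\item[(F1)] (Curtis, Richen, Steinberg) If $V$ is an irreducible $KG$-module, then $C_V(U)=Kv^+$ is one-dimensional and $V=K[U^-]v^+$. Since taking fixed points commutes with extension of scalars, $\dim_kC_V(U)=1$ for every absolutely irreducible $kG$-module.
\item[(F2)] (Steinberg) $GF(q)$ is a splitting field for $G$: irreducible $GF(q)G$-modules are absolutely irreducible.
\end{itemize}

\subsection*{The stabilizer of the distinguished component}

\begin{lemma}\label{lem:stab}
Let $V$ be an absolutely irreducible $kG$-module with an invariant spread $\mathcal S$, and let $W_0$ be the component containing the line $C_V(U)$. The stabilizer of $W_0$ in $G$ is $P_J$ for some $J\subsetneq\Pi$. For each $\delta\in\Pi\setminus J$ the $P_{\{\delta\}}$-orbit of $W_0$ has $1+|X_\delta|\ge3$ members.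
\end{lemma}

\begin{proof}
$B$ normalizes $U$, so it maps the line $C_V(U)$ to itself and fixes $W_0$ by \eqref{eq:eigen}. So the stabilizer is some $P_J$. As $V$ is irreducible and $0\ne W_0\ne V$, it is not $G$, so $J\ne\Pi$. If $\delta\notin J$, then $P_{\{\delta\}}\cap P_J=B$ has index $1+|X_\delta|$ in $P_{\{\delta\}}$.
\end{proof}

Let $\delta\in\Pi\setminus J$. A normal subgroup of $P_{\{\delta\}}$ that fixes $W_0$ fixes the whole $P_{\{\delta\}}$-orbit, hence at least three components. The unipotent radicals $Q_R$ with $\delta\in R$ are such subgroups: $Q_R\le U$ fixes $W_0$, and $Q_R$ is contained in $P_{\{\delta\}}$ and normal in $P_R\ge P_{\{\delta\}}$. By Lemma~\ref{lem:three}(c) the space $C_V(Q_R)$ then inherits a spread. To use this we need to know that it is again irreducible, for the smaller group $G_R$. This is a form of a theorem of S.~D.~Smith \cite{Smith}; here is a short proof.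

\begin{lemma}\label{lem:smith}
Let $V$ be an irreducible $KG$-module and $R\subseteq\Pi$. Then $C_V(Q_R)$ is an irreducible $KG_R$-module.
\end{lemma}

\begin{proof}
Put $Q=Q_R$, $Q^-=Q_R^-$. Let $v^+$ be as in (F1) and $M_0=K[G_R]v^+$. Since $v^+$ is fixed by $Q\le U$ and $G_R$ normalizes $Q$, we have $M_0\subseteq C_V(Q)$. We show equality. By (F1),
\[
V=K[Q^-]\,K[U_R^-]\,v^+\subseteq K[Q^-]M_0\subseteq M_0+[V,Q^-].
\]
Let $D=C_V(Q)\cap[V,Q^-]$, a $G_R$-submodule. If $D\ne0$, then the $p$-group $U_R\le G_R$ has a nonzero fixed vector in $D$. This vector is fixed by $QU_R=U$, so it is a multiple of $v^+$, and $v^+\in D\subseteq[V,U^-]$. Then $V=K[U^-]v^+\subseteq Kv^++[V,U^-]=[V,U^-]$, which is impossible for a $p$-group. So $D=0$, and by the modular law $C_V(Q)=M_0+D=M_0$.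

A nonzero $G_R$-submodule of $M_0=C_V(Q)$ contains a nonzero $U_R$-fixed vector. This is fixed by $QU_R=U$, so the submodule contains $v^+$ and equals $M_0$.
\end{proof}

\begin{proposition}\label{prop:reduction}
In the situation of Lemma~\ref{lem:stab}, let $\alpha\in\Pi\setminus J$ and let $\beta\in\Pi$ be such that $R=\{\alpha,\beta\}$ spans a root system of type $A_2$ and $G_R$ is a quotient of $SL_3(q_0)$, $q_0$ a power of $p$. Then $M=C_V(Q_R)$ is an absolutely irreducible $kSL_3(q_0)$-module with an invariant spread.
\end{proposition}

\begin{proof}
As just explained, $Q_R$ fixes at least three components. The space $M$ is nonzero, since $Q_R$ is a $p$-group. By Lemma~\ref{lem:three}(c) with $\chi=1$, the spaces $W\cap M$, $W$ a $Q_R$-fixed component, form a spread of $M$. It is invariant under $G_R$, which normalizes $Q_R$ and hence permutes the $Q_R$-fixed components and preserves $M$. By Lemma~\ref{lem:smith}, $M_K=C_{V_K}(Q_R)$ is an irreducible $KG_R$-module. Now let $SL_3(q_0)$ act through $G_R$.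
\end{proof}

\section{\texorpdfstring{$SL_3(q)$}{SL3(q)}: the highest weight must be large}\label{sec:rank}

From here to the end of Section~\ref{sec:two}, $G=SL_3(q)$, which is quasisimple for every $q$. We assume that $V$ is an absolutely irreducible $kG$-module with an invariant spread $\mathcal S$ and derive a contradiction. Note that $\dim V$ is even, so $V$ is not the trivial module.

Let $B$ be upper triangular and $T$ diagonal. The simple roots $\alpha,\beta$ and the highest root $\gamma=\alpha+\beta$ belong to the matrix positions $(1,2)$, $(2,3)$ and $(1,3)$, with root elements as in Section~\ref{sec:example}; thus $Q_{\{\alpha\}}=X_\beta X_\gamma$ and $Q_{\{\beta\}}=X_\alpha X_\gamma$. Weights are written in coordinates with respect to the fundamental weights. For a dominant weight $\lambda=(a,b)$ let $L(\lambda)$ be the irreducible module of highest weight $\lambda$ of the algebraic group $SL_3$ over $K$. For a module $M$ of the algebraic group, $M^{(p^i)}$ is the same space with $g=(g_{rs})$ acting as $(g_{rs}^{p^i})$ acts on $M$. The second part of Steinberg's theorem is needed now.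
\begin{itemize}
\item[(F2$'$)] (Steinberg) Every irreducible $KSL_3(q)$-module is the restriction of some
\[
L(\lambda)\cong\bigotimes_{i=0}^{d-1}L(\lambda_i)^{(p^i)},\qquad \lambda=\sum_{i=0}^{d-1}p^i\lambda_i,\quad\lambda_i=(a_i,b_i),\quad 0\le a_i,b_i\le p-1.
\]
\end{itemize}
So $V_K\cong L(\lambda)|_G$ with $\lambda=(a,b)$, $a=\sum p^ia_i$, $b=\sum p^ib_i$. We call $\lambda_0,\dots,\lambda_{d-1}$ the digits of $V$.

\begin{lemma}\label{lem:fix}
$X_\gamma$ fixes at least three components, and so does $T$.
\end{lemma}

\begin{proof}
Let $W_0$ and $J$ be as in Lemma~\ref{lem:stab} and let $\delta\in\{\alpha,\beta\}\setminus J$. Then $Q_{\{\delta\}}\le U$ fixes $W_0$, and it is normal in $P_{\{\delta\}}$. So it fixes all $q+1\ge3$ members of the $P_{\{\delta\}}$-orbit of $W_0$; and $X_\gamma\le Q_{\{\delta\}}$.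

Next, $T\le P_J$ fixes $W_0$ and is normalized by $N$, so it fixes $gW_0$ for all $g\in N$. The number of these components is $|N:N\cap P_J|=|\mathcal W:\mathcal W_J|$, where $\mathcal W_J$ is generated by the reflections in $J$. As $|\mathcal W|=6$ and $|J|\le1$, this is $6$ or $3$.
\end{proof}

\begin{lemma}[Rotation]\label{lem:rot}
Every cyclic shift of the sequence $(\lambda_0,\dots,\lambda_{d-1})$ is the sequence of digits of an absolutely irreducible $kG$-module with an invariant spread.
\end{lemma}

\begin{proof}
Let $\sigma:(g_{rs})\mapsto(g_{rs}^p)$, an automorphism of $G$ with $\sigma^d=1$. Let $g$ act on $V$ as $\sigma^j(g)$ acted before. The same linear group acts, so the module is still absolutely irreducible and $\mathcal S$ is still invariant. Over $K$ it becomes $\bigotimes_iL(\lambda_i)^{(p^{i+j})}$, where the exponents $i+j$ may be read modulo $d$ on $G$.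
\end{proof}

Thus $V$ may be replaced by a rotated module, and whatever we prove about $V$ holds for the rotated module as well.

We now turn the rank test of Section~\ref{sec:example} into a bound. On $L(\lambda)$ the root element $x_\gamma(t)$ acts as a polynomial $\sum_{j\ge0}t^je^{(j)}$, whose coefficients $e^{(j)}$ are the divided powers of a root vector for $\gamma$ in the distribution algebra of $SL_3$. The operator $e^{(j)}$ maps the weight space of weight $\mu$ to that of weight $\mu+j\gamma$.

\begin{proposition}[Rank test]\label{prop:rank}
$a+b\ge q$.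
\end{proposition}

\begin{proof}
Suppose $m:=a+b\le q-1$. We first show that $e^{(j)}=0$ on $L(\lambda)$ for $j>m$ and that $e^{(m)}$ has rank $1$. Every weight of $L(\lambda)$ has the form $\mu=\lambda-x\alpha-y\beta$ with integers $x,y\ge0$, and
\[
\langle\mu,\gamma^\vee\rangle=a+b-x-y=m-x-y\le m .
\]
The weights are permuted by the reflection $s_\gamma$, which changes the sign of $\langle\mu,\gamma^\vee\rangle$, so also $\langle\mu,\gamma^\vee\rangle\ge-m$. Since $e^{(j)}$ raises $\langle\cdot,\gamma^\vee\rangle$ by $2j$, it vanishes for $j>m$. The image of $e^{(m)}$ lies in the sum of the weight spaces with $\langle\mu,\gamma^\vee\rangle=m$, which means $x=y=0$. So it lies in the one-dimensional weight space $Kv^+$ of weight $\lambda$. Finally, $e^{(m)}\ne0$: if $f^{(m)}$ is the divided power of the opposite root vector, then $e^{(m)}f^{(m)}v^+=\binom{\langle\lambda,\gamma^\vee\rangle}{m}v^+=\binom mmv^+=v^+$.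

The Vandermonde matrix $(t^j)$, $t\in GF(q)$, $0\le j\le q-1$ (with $0^0=1$), is invertible. So there are $c_t\in K$ with $\sum_tc_tt^j=\delta_{jm}$ for $0\le j\le q-1$; here $m\le q-1$ is used. Since $x_\gamma(t)=\sum_{j\le m}t^je^{(j)}$ on $V_K$, the element $\sum_tc_tx_\gamma(t)$ of $K[X_\gamma]$ acts on $V_K$ as $e^{(m)}$, of rank $1$. This contradicts Lemmas~\ref{lem:fix} and~\ref{lem:three}(b).
\end{proof}

\begin{corollary}\label{cor:digits}
$a_i+b_i\ge p-1$ for every $i$.
\end{corollary}

\begin{proof}
Suppose $a_i+b_i\le p-2$. By Lemma~\ref{lem:rot} we may assume $i=d-1$. Then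
\[
a+b\le(p-2)p^{d-1}+2(p-1)\sum_{j<d-1}p^j=(p-2)p^{d-1}+2(p^{d-1}-1)=q-2,
\]
contradicting Proposition~\ref{prop:rank}.
\end{proof}

\section{\texorpdfstring{$SL_3(q)$}{SL3(q)} for odd \texorpdfstring{$p$}{p}}\label{sec:odd}

Let $p$ be odd and $\tau=\mathrm{diag}(-1,-1,1)\in T$. For a module $M$ let
\[
\varphi(M)=\dim M_+-\dim M_-\in\mathbb Z,
\]
where $M_\pm$ are the $\pm1$-eigenspaces of $\tau$. Clearly $\varphi(M\otimes M')=\varphi(M)\varphi(M')$.

\begin{proposition}[Torus test]\label{prop:torus}
$\varphi(V)=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:fix}, $Y=\langle\tau\rangle$ fixes at least three components. Lemma~\ref{lem:three}(c), applied to the two characters of $Y$, gives $\dim V_+=\dim V_-$, provided that both eigenspaces are nonzero.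

So we must show that $\tau$ is not scalar on $V$. The kernel of $V$ is a proper normal subgroup of $G$, because $V$ is nontrivial. A proper normal subgroup $H$ of a quasisimple group is central: otherwise $HZ(G)=G$ and $G=G'=[HZ(G),HZ(G)]\le H$. If $\tau$ were scalar on $V$, then $[\tau,G]$ would lie in the kernel of $V$, hence in $Z(G)$. So $\tau Z(G)$ would be central in the nonabelian simple group $G/Z(G)$, and $\tau\in Z(G)$, which is false as $-1\ne1$.
\end{proof}

By the tensor product theorem, $\varphi(V)$ is a product over the digits. By Corollary~\ref{cor:digits} each digit satisfies $a_i+b_i\ge p-1$. So it remains to show that $\varphi(L(a,b))\ne0$ in this range. For this we need the character of $L(a,b)$, and we get it from Jantzen's sum formula. Let $\Delta(\lambda)$ be the Weyl module of highest weight $\lambda$, $\chi(\lambda)$ its character, $\rho=(1,1)$, and let $\chi(\mu)$ be defined by Weyl's character formula for every weight $\mu$; it is $0$ if $\langle\mu+\rho,\delta^\vee\rangle=0$ for some root $\delta$, because Weyl's numerator is then alternating under a reflection that fixes $\mu+\rho$.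
\begin{itemize}
\item[(F3)] (\cite[II.8.19]{Jantzen}) $\Delta(\lambda)$ has a filtration $\Delta(\lambda)=\Delta(\lambda)^0\supseteq\Delta(\lambda)^1\supseteq\cdots$ with $\Delta(\lambda)/\Delta(\lambda)^1\cong L(\lambda)$ and
\[
\sum_{i>0}\operatorname{ch}\Delta(\lambda)^i=\sum_{\delta>0}\ \sum_{0<mp<\langle\lambda+\rho,\delta^\vee\rangle}\nu_p(mp)\,\chi(s_{\delta,mp}\cdot\lambda),
\]
where $s_{\delta,mp}\cdot\lambda=s_\delta(\lambda+\rho)+mp\,\delta-\rho$ and $\nu_p$ is the $p$-adic valuation.
\end{itemize}

\begin{lemma}\label{lem:char}
Let $0\le a,b\le p-1$ and $a+b\ge p-1$. If $a=p-1$ or $b=p-1$, then $\operatorname{ch}L(a,b)=\chi(a,b)$. If $a,b\le p-2$, then $\operatorname{ch}L(a,b)=\chi(a,b)-\chi(a',b')$ with $(a',b')=(p-2-b,\,p-2-a)$.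
\end{lemma}

\begin{proof}
For $\lambda=(a,b)$ the numbers $\langle\lambda+\rho,\delta^\vee\rangle$, for $\delta=\alpha,\beta,\gamma$ respectively, are $a+1\le p$, $b+1\le p$ and $a+b+2$, where $p<a+b+2\le 2p$. So the only term of the sum formula is $(\delta,m)=(\gamma,1)$, with $\nu_p(p)=1$. In fundamental weights $\gamma$ is $(1,1)$, and $s_\gamma(\lambda+\rho)=\lambda+\rho-(a+b+2)\gamma$, so
\[
s_{\gamma,p}\cdot(a,b)=(a,b)-(a+b+2-p)(1,1)=(p-2-b,\;p-2-a)=(a',b').
\]
If $a=p-1$ or $b=p-1$, then $b'=-1$ or $a'=-1$, so $\chi(a',b')=0$, $\Delta(a,b)^1=0$ and $L(a,b)=\Delta(a,b)$.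

Let $a,b\le p-2$. Then $a',b'\ge0$ and $a'+b'+2=2p-2-(a+b)\le p-1$. So the sum formula for $\Delta(a',b')$ has no terms, and $\Delta(a',b')=L(a',b')$ is simple. Hence $\sum_{i>0}\operatorname{ch}\Delta(a,b)^i=\operatorname{ch}L(a',b')$ is the character of a simple module. So $\Delta(a,b)^1\cong L(a',b')$ and $\Delta(a,b)^2=0$, which gives the claim.
\end{proof}

Regard characters as symmetric polynomials in $x_1,x_2,x_3$ modulo $x_1x_2x_3=1$, the natural module $L(1,0)$ having the character $x_1+x_2+x_3$. For a character $\chi$ let $\chi(\tau)\in\mathbb Z$ be its value at $(x_1,x_2,x_3)=(-1,-1,1)$. Then $\varphi(M)=(\operatorname{ch}M)(\tau)$ for every module $M$ of the algebraic group.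

\begin{lemma}\label{lem:value}
For all $a,b\ge0$,
\[
\chi(a,b)(\tau)=\begin{cases}
0&\text{if $a,b$ are odd,}\\
(a+b+2)/2&\text{if $a,b$ are even,}\\
-(b+1)/2&\text{if $a$ is even and $b$ is odd,}\\
-(a+1)/2&\text{if $a$ is odd and $b$ is even.}
\end{cases}
\]
\end{lemma}

\begin{proof}
$\chi(a,b)$ is the Schur polynomial $s_{(a+b,b,0)}(x_1,x_2,x_3)$. By the branching rule it is the sum of $s_\mu(x_1,x_2)$ times a power of $x_3$ over the $\mu=(\mu_1,\mu_2)$ with $a+b\ge\mu_1\ge b\ge\mu_2\ge0$, that is, $\mu=(b+i,b-j)$ with $0\le i\le a$, $0\le j\le b$. At $(-1,-1,1)$ the power of $x_3$ is $1$, and $s_\mu(-1,-1)=(-1)^{\mu_1+\mu_2}(\mu_1-\mu_2+1)=(-1)^{i+j}(i+j+1)$. Put $A_0=\sum_{i=0}^a(-1)^i$, $A_1=\sum_{i=0}^a(-1)^ii$, and define $B_0,B_1$ likewise with $b$. Then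
\[
\chi(a,b)(\tau)=\sum_{i=0}^a\sum_{j=0}^b(-1)^{i+j}(i+j+1)=A_1B_0+A_0B_1+A_0B_0 .
\]
Here $A_0=1$, $A_1=a/2$ if $a$ is even, and $A_0=0$, $A_1=-(a+1)/2$ if $a$ is odd; similarly for $b$. Substituting gives the four cases.
\end{proof}

\begin{proposition}\label{prop:nonzero}
If $0\le a,b\le p-1$ and $a+b\ge p-1$, then $\varphi(L(a,b))\ne0$.
\end{proposition}

\begin{proof}
If $a=p-1$ or $b=p-1$, then one of $a,b$ is even, and $\varphi(L(a,b))=\chi(a,b)(\tau)\ne0$ by Lemmas~\ref{lem:char} and~\ref{lem:value}.

Let $a,b\le p-2$. Then $\varphi(L(a,b))=\chi(a,b)(\tau)-\chi(a',b')(\tau)$. Since $p-2$ is odd, $a'\equiv b+1$ and $b'\equiv a+1$ modulo $2$. By Lemma~\ref{lem:value}, $\varphi(L(a,b))$ is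
\begin{itemize}
\item for $a,b$ odd ($a',b'$ even): $-(a'+b'+2)/2<0$;
\item for $a,b$ even ($a',b'$ odd): $(a+b+2)/2>0$;
\item for $a$ even, $b$ odd ($a'$ even, $b'$ odd): $-\frac{b+1}2+\frac{b'+1}2=\frac{b'-b}2=\frac{p-2-a-b}2<0$;
\item for $a$ odd, $b$ even ($a'$ odd, $b'$ even): $-\frac{a+1}2+\frac{a'+1}2=\frac{a'-a}2=\frac{p-2-a-b}2<0$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sl3} for odd $p$]
The entries of $\tau$ lie in $GF(p)$, so $\tau$ acts on $L(\lambda_i)^{(p^i)}$ as on $L(\lambda_i)$, and $\varphi(V)=\prod_i\varphi(L(\lambda_i))$. By Corollary~\ref{cor:digits} and Proposition~\ref{prop:nonzero} no factor vanishes. This contradicts Proposition~\ref{prop:torus}.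
\end{proof}

\begin{remark}
The hypothesis $a+b\ge p-1$ cannot be dropped in Proposition~\ref{prop:nonzero}. For $p\ge5$ the module $L(1,1)=\mathfrak{sl}_3$ has $\varphi=0$: the fixed space of $\tau$ consists of the trace-zero block diagonal matrices (block sizes $2,1$) and has dimension $4$. This module is excluded by the rank test, as $a+b=2<q$.
\end{remark}

\section{\texorpdfstring{$SL_3(q)$}{SL3(q)} for \texorpdfstring{$p=2$}{p=2}}\label{sec:two}

In characteristic $2$ the torus contains no involution. We use instead that, by Lemmas~\ref{lem:fix} and~\ref{lem:three}(b), \emph{every $h\in T$ has trace $0$ on $V_K$}. The possible digits are now $(0,0)$, $(1,0)$, $(0,1)$, $(1,1)$. The modules $L(1,0)$ and $L(0,1)$ are the natural module and its dual, and $L(1,1)$ is the Steinberg module, of dimension $8$. Since $3\ne0$ in $K$, the scalar matrices split off from the space of all $3\times3$ matrices, so $L(1,0)\otimes L(0,1)\cong K\oplus\mathfrak{sl}_3$. As $\mathfrak{sl}_3$ has dimension $8$ and highest weight $(1,1)$, it is $L(1,1)$: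
\begin{equation}\label{eq:split}
L(1,0)\otimes L(0,1)\cong K\oplus L(1,1).
\end{equation}
So for the four digits the dimensions are $1,3,3,8$. For $h=\mathrm{diag}(s_1,s_2,s_3)$ with $s_1s_2s_3=1$, and $\epsilon_1,\epsilon_2$ the first two elementary symmetric functions of the $s_j$, the traces in $K$ are
\begin{equation}\label{eq:traces}
1,\qquad \epsilon_1,\qquad \epsilon_2,\qquad \epsilon_1\epsilon_2-1=(s_1+s_2)(s_2+s_3)(s_3+s_1).
\end{equation}
The trace of $h$ on $V_K$ is $\prod_i(\operatorname{tr}_{L(\lambda_i)}h)^{2^i}$.

\subsection*{The case $q\ge8$}
There is $g\in GF(q)^\times$ with $g\ne1$ and $g^2+g+1\ne0$, since $q-1>3$. Let $h=\mathrm{diag}(1,g,g^{-1})$. Then $\epsilon_1=\epsilon_2=1+g+g^{-1}=g^{-1}(g^2+g+1)\ne0$. The entries of $h$ are distinct, as $g\ne1$ and hence $g^2\ne1$. So all four values in \eqref{eq:traces} are nonzero, and $h$ has nonzero trace on $V_K$, a contradiction.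

\subsection*{The case $q=4$}
Now there is no such $g$. Let $\omega\in GF(4)$ have order $3$ and $h=\mathrm{diag}(1,\omega,\omega^2)$, so $\epsilon_1=\epsilon_2=0$. As $\dim V$ is even, some digit is $(1,1)$; by Lemma~\ref{lem:rot} we may take $\lambda_0=(1,1)$. The trace of $h$ on $L(1,1)$ is $\epsilon_1\epsilon_2-1=1$. If $\lambda_1$ is $(0,0)$ or $(1,1)$, then $h$ has trace $1$ on $V_K$, a contradiction. So $\lambda_1\in\{(1,0),(0,1)\}$.

Here $\lambda=(3,1)$ or $(1,3)$ and $a+b=4=q$, so Proposition~\ref{prop:rank} just fails to give a contradiction. But the part of $V_K$ that spoils the argument is free over $K[X_\gamma]$ and contributes only even ranks. To see this, restrict to $\langle X_{\pm\gamma}\rangle\cong SL_2(4)$, with natural module $E$ over $K$. Then $L(1,0)$ and $L(0,1)$ both restrict to $E\oplus K$, as $E$ is self-dual. By \eqref{eq:split},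
\[
L(1,1)|\oplus K\cong(E\oplus K)\otimes(E\oplus K)\cong(E\otimes E)\oplus E\oplus E\oplus K,
\]
so $L(1,1)|\cong(E\otimes E)\oplus E\oplus E$ by the Krull--Schmidt theorem. With $E'=E^{(2)}$ the Frobenius twist,
\begin{equation}\label{eq:res}
V_K|_{X_\gamma}\cong\bigl((E\otimes E)\oplus E\oplus E\bigr)\otimes(E'\oplus K).
\end{equation}

Let $e$ be the nilpotent map with $x_\gamma(s)=1+se$ on $E$, $e^2=0$. On $E\otimes E'$ put $\eta_1=e\otimes1$, $\eta_2=1\otimes e$. Then
\[
x_\gamma(s)=(1+s\eta_1)(1+s^2\eta_2)=1+s\eta_1+s^2\eta_2+s^3\eta_1\eta_2 .
\]
Since $1,s,s^2,s^3$ are linearly independent functions on $GF(4)$, the image of $K[X_\gamma]$ is the algebra spanned by $1,\eta_1,\eta_2,\eta_1\eta_2$. If $u\in E$ with $eu\ne0$, then $u\otimes u$ generates $E\otimes E'$ over this algebra. So $E\otimes E'$ is cyclic of dimension $4=\dim K[X_\gamma]$, that is, free of rank $1$. The tensor product of any module $M$ with a free module of rank $1$ over a group algebra is free of rank $\dim M$, so $E\otimes E\otimes E'$ is free of rank $2$. Thus \eqref{eq:res} becomes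
\[
V_K|_{X_\gamma}\cong K[X_\gamma]^4\oplus(E\otimes E)\oplus E\oplus E .
\]
Choose $\nu=\sum_sc_sx_\gamma(s)\in K[X_\gamma]$ with $\sum_sc_ss^j=\delta_{j2}$ for $0\le j\le3$. On $E\otimes E$ (no twist now) $x_\gamma(s)=1+s(e\otimes1+1\otimes e)+s^2\,e\otimes e$, so $\nu$ acts as $e\otimes e$, of rank $1$. On $K[X_\gamma]^4$ and on $E\oplus E$ its rank is even. So $\nu$ has odd rank on $V_K$, contradicting Lemmas~\ref{lem:fix} and~\ref{lem:three}(b).

\subsection*{The case $q=2$}
Now $T=1$ and we need other elements. We shall use an element $g$ of order $7$: it fixes exactly two components, but the vectors it fixes produce a third one.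

As $\dim V$ is even, $V_K=L(1,1)$ and $\dim V=8$. Identify the natural module of $G=SL_3(2)$ with $GF(8)$. Let $g$ be multiplication by an element of order $7$ and $y$ the map $x\mapsto x^2$; then $y$ has order $3$ and $ygy^{-1}=g^2$. (Both lie in $GL_3(2)=SL_3(2)$.)

The eigenvalues of $g$ on $L(1,0)$ are $\zeta,\zeta^2,\zeta^4$ with $\zeta$ of order $7$. On $L(1,0)\otimes L(0,1)$ they are the $\zeta^{i-j}$, $i,j\in\{1,2,4\}$: the value $1$ three times, and since the six differences $i-j$ with $i\ne j$ are $\pm1,\pm2,\pm3$, each $\zeta^r$, $1\le r\le6$, once. By \eqref{eq:split}, on $V_K$ the element $g$ has the eigenvalue $1$ with multiplicity $2$ and each $\zeta^r$, $1\le r\le6$, with multiplicity $1$.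

\emph{$g$ fixes exactly two components.} By Lemma~\ref{lem:three}(b), $\langle g\rangle$ does not fix three components, because $\zeta$ has multiplicity $1$. Let $\kappa=2^f$. Then $|\mathcal S|=\kappa^4+1=2^{4f}+1\equiv2^f+1\pmod 7$, which is $2$, $3$ or $5$ modulo $7$. The orbits of $\langle g\rangle$ on $\mathcal S$ have length $1$ or $7$, so the number of fixed components is congruent to $|\mathcal S|$ modulo $7$. Hence $g$ fixes at least two components, and so exactly two, $W_1$ and $W_2$.

\emph{The eigenvalues of $g$ on $W_1$ and $W_2$.} Since $y$ normalizes $\langle g\rangle$, it permutes $\{W_1,W_2\}$, and having order $3$ it fixes both. If $gv=cv$, then $g(y^{-1}v)=y^{-1}(ygy^{-1})v=y^{-1}g^2v=c^2\,y^{-1}v$. So for $i=1,2$ the set of eigenvalues $\ne1$ of $g$ on $(W_i)_K$ is closed under squaring. Squaring has two orbits on $\{\zeta^r:1\le r\le6\}$, both of size $3$, so this set has size $0$, $3$ or $6$. Its elements have multiplicity $1$, $\dim W_i=4$, and the eigenvalue $1$ has multiplicity at most $2$. So the size is $3$ and $\dim C_{W_i}(g)=1$.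

\emph{A third component.} Take $0\ne x_i\in C_{W_i}(g)$, $i=1,2$. Then $x_1+x_2$ is a vector fixed by $g$ outside $W_1\cup W_2$. By \eqref{eq:eigen} the component containing it is fixed by $g$, and it is different from $W_1$ and $W_2$. This contradiction completes the proof of Theorem~\ref{thm:sl3}. \qed

\section{Proof of Theorem~\ref{thm:main}}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
An irreducible $GF(q)G$-module is absolutely irreducible by (F2). So let $V$ be an absolutely irreducible $kG$-module with an invariant spread, $k$ finite of characteristic $p$. Suppose that $G$ is not of type $A_1$. Take $J\subsetneq\Pi$ from Lemma~\ref{lem:stab} and $\alpha\in\Pi\setminus J$. The Dynkin diagram is connected with at least two nodes, so $\alpha$ has a neighbor $\beta$. It is simply laced, so $\alpha,\beta$ span a root system of type $A_2$. There is a homomorphism from $SL_3$ to the simply connected algebraic group of the type of $G$ that maps root subgroups to root subgroups, compatibly with the parametrizations. Since $SL_3(q)$ is generated by its root subgroups, this homomorphism maps $SL_3(q)$ onto the group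 generated by the root subgroups for $\pm\alpha,\pm\beta$ in the universal Chevalley group. Hence $\langle X_{\pm\alpha},X_{\pm\beta}\rangle\le G$ is a quotient of $SL_3(q)$. By Proposition~\ref{prop:reduction}, $SL_3(q)$ has an absolutely irreducible module over $k$ with an invariant spread, contradicting Theorem~\ref{thm:sl3}. So $G$ has type $A_1$, that is, $G\cong SL_2(q)$.

Conversely, the $q+1$ one-dimensional subspaces of the irreducible natural module $GF(q)^2$ form an $SL_2(q)$-invariant spread.
\end{proof}

\begin{remark}
The hypothesis that the diagram is simply laced is used only to find $\beta$: we have no control over which node $\alpha$ lies outside $J$, so every node must lie on a single bond. Absolute irreducibility enters first through (F1), which makes $C_V(U)$ a line. Nothing is claimed for modules that are irreducible but not absolutely irreducible over $k$; over $GF(q)$ these do not occur for the groups of Theorem~\ref{thm:main}.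
\end{remark}

\section{Other groups of Lie type}

Apart from Theorem~\ref{thm:sl3}, the argument used only (F1) and the parabolic structure. Both are available for all finite groups of Lie type, including the twisted ones, where $\Pi$ is the set of nodes of the relative diagram and $X_{\pm\delta}$ are the corresponding root subgroups of $G$.

\begin{theorem}\label{thm:other}
Let $G$ be a quasisimple group of Lie type in characteristic $p$, a central quotient of the fixed-point group $\mathbf H^F$ of a Steinberg endomorphism $F$ of a simply connected simple algebraic group $\mathbf H$. Let $k$ be a finite field of characteristic $p$ and $V$ an absolutely irreducible $kG$-module with a $G$-invariant spread of $k$-subspaces. Let $P_J$ be the (proper parabolic) stabilizer of the component containing $C_V(U)$. Then no node $\alpha\in\Pi\setminus J$ of the relative diagram has a neighbor $\beta$ for which $\{\alpha,\beta\}$ is of type $A_2$ and $\langle X_{\pm\alpha},X_{\pm\beta}\rangle$ is a central quotient of some $SL_3(q_0)$, $q_0$ a power of $p$. Consequently: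
\begin{enumerate}
\item[(1)] $G$ is not of type $A_\ell(q)$ $(\ell\ge2)$, $D_\ell(q)$ $(\ell\ge4)$, $E_6(q)$, $E_7(q)$, $E_8(q)$, $F_4(q)$ or ${}^2E_6(q)$.
\item[(2)] If $G$ is of type $B_\ell(q)$ or $C_\ell(q)$ $(\ell\ge3)$, ${}^2A_\ell(q)$ $(\ell\ge5)$ or ${}^2D_\ell(q)$ $(\ell\ge4)$, then $P_J$ is the maximal parabolic subgroup with $\Pi\setminus J=\{\delta\}$, where $\delta$ is the end node of the relative diagram incident with the double bond.
\end{enumerate}
\end{theorem}

\begin{proof}
Lemmas~\ref{lem:stab} and~\ref{lem:smith}, Proposition~\ref{prop:reduction} and their proofs apply as they stand. So if $\alpha\in\Pi\setminus J$ had a neighbor $\beta$ as described, Proposition~\ref{prop:reduction} would contradict Theorem~\ref{thm:sl3}, which allows an arbitrary finite $k$ and an arbitrary $q_0$.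

For (1) and (2) we claim that, in the types listed, $\langle X_{\pm\alpha},X_{\pm\beta}\rangle$ is a central quotient of $SL_3(q)$ or $SL_3(q^2)$ whenever $\alpha,\beta$ are joined by a single bond of the relative diagram. The nodes of the relative diagram are the orbits of $F$ on the nodes of the Dynkin diagram of $\mathbf H$, and $F$ is the $q$-power map composed with a (possibly trivial) graph automorphism that permutes the parametrized simple root subgroups. A Levi subgroup of $\mathbf H$ has simply connected derived group. We look at the Levi subgroup whose nodes are the union of the orbits $\alpha$ and $\beta$.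
\begin{itemize}
\item In the untwisted types, for ${}^2D_\ell$, where the single bonds are those between two of the $\ell-2$ nodes fixed by the graph automorphism, and for ${}^2E_6$ with $\alpha,\beta$ the two fixed nodes, the derived group is $SL_3$ with $F$ acting as the $q$-power Frobenius map, and $(SL_3)^F=SL_3(q)$.
\item For ${}^2E_6$ the other single bond joins the two orbits of length $2$ (the bond between a fixed node and an orbit of length $2$ is double). The nodes of the Levi subgroup then form two copies of $A_2$, not joined to each other and interchanged by the graph automorphism. For ${}^2A_\ell$ let the orbits be $O_i=\{i,\ell+1-i\}$, $1\le i\le r=\lceil\ell/2\rceil$; the single bonds join $O_i$ and $O_{i+1}$ with $i\le r-2$, and since $2i+3\le2r-1\le\ell$ the sets $\{i,i+1\}$ and $\{\ell-i,\ell+1-i\}$ are again two unjoined copies of $A_2$ that are interchanged. In both cases the derived group is $SL_3\times SL_3$ with the factors interchanged by $F$, and $F^2$ acts on each factor as the $q^2$-power Frobenius map. So the fixed-point group is isomorphic to $SL_3(q^2)$.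
\end{itemize}
These fixed-point groups are generated by their root subgroups, so their images in $G$ are the groups $\langle X_{\pm\alpha},X_{\pm\beta}\rangle$. The kernels are central, since proper normal subgroups of the quasisimple groups $SL_3(q_0)$ are central. This proves the claim.

In (1) every node of the relative diagram lies on a single bond. For $F_4(q)$ and ${}^2E_6(q)$ the relative diagram is that of $F_4$, a path of four nodes with the double bond in the middle; in the other types the diagram is connected, simply laced, with at least two nodes. Since $\Pi\setminus J\ne\emptyset$, there is no invariant spread.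

In (2) the relative diagram is a path with at least three nodes (namely $\ell$ nodes for $B_\ell$ and $C_\ell$, $\lceil\ell/2\rceil$ for ${}^2A_\ell$, and $\ell-1$ for ${}^2D_\ell$) whose bonds are single except for a double bond at one end. So every node except the end node $\delta$ at the double bond lies on a single bond. Hence $\Pi\setminus J\subseteq\{\delta\}$, and equality holds because $\Pi\setminus J\ne\emptyset$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Jantzen} Jantzen, \emph{Representations of Algebraic Groups}.
\bibitem{Smith} S.~D. Smith, J. Algebra \textbf{75} (1982).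
\bibitem{Vedder} K. Vedder (Eds.), \url{https://www.cs.umd.edu/~gasarch/TOPICS/RADO/RRR/combtheory.pdf}.
\end{thebibliography}

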